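\title{Paralindel\"of subspaces of $(\omega_1\cdot\omega_1)\times(\omega_1\cdot\omega+1)$ are paracompact}


\begin{abstract}
We show that every paraLindel\"of subspace of $(\omega_1\cdot\omega_1)\times(\omega_1\cdot\omega+1)$ is paracompact. The method cuts the space into clopen paracompact pieces in two ways, by vertical slabs and by horizontal strips; each way fails on a closed set, the two closed sets are disjoint, and a graph with countable components glues the pieces together. The same method gives the same conclusion for subspaces of $(\rho+1)\times(\sigma+1)$, with $\rho$ arbitrary and $\sigma<\omega_1\cdot\omega_1$, and for subspaces of $(\omega_1^2\cdot\omega)\times(\omega_1^2\cdot\omega)$, where $\omega_1^2=\omega_1\cdot\omega_1$.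
\end{abstract}

\section{The question and the answer}

All spaces are regular and $T_1$. Ordinals carry the order topology, products of ordinals the product topology, and $\cdot$ between ordinals is ordinal multiplication; we write $\omega_1^2=\omega_1\cdot\omega_1$, and often $\omega_1\gamma$ for $\omega_1\cdot\gamma$. A refinement of a cover is again a cover. A space is \emph{paracompact} if every open cover has a locally finite open refinement, and \emph{paraLindel\"of} if every open cover has a locally countable open refinement, that is, one for which each point has a neighborhood meeting at most countably many members. A space is \emph{countably paracompact} if every countable open cover has a locally finite open refinement.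

Paracompact spaces are paraLindel\"of, and the converse asks whether countable local control of covers can be improved to finite local control. For subspaces $S$ of $\omega_1$ it can. If $S$ misses a closed unbounded set $C$, then the intervals between consecutive elements of $C$ cut $S$ into clopen countable pieces. These are Lindel\"of, hence paracompact, so $S$ is paracompact. If $S$ is stationary, then the pressing-down lemma shows that $S$ is not even paraLindel\"of (Lemma~\ref{lem:stat} below). So stationarity is the only obstruction here, and it is already visible to locally countable families. One expects the two properties to agree for subspaces of products of two ordinals as well, as long as the obstructions there come from stationary sets. The following known result, which we use throughout, supports this expectation.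

\medskip
\noindent\textbf{(K)} \emph{For every ordinal $\rho$, every paraLindel\"of subspace of $(\rho+1)\times(\omega_1\cdot\omega)$ is paracompact.}
\medskip

\noindent The coordinates may be interchanged, and in particular paraLindel\"of subspaces of ordinals are paracompact. It is also known that for $\sigma<\omega_1^2$ every paraLindel\"of \emph{countably paracompact} subspace of $\omega_1^2\times(\sigma+1)$ is paracompact. Adding a single top row to the second factor in (K) leads to the question posed in \cite{PL}: is there a paraLindel\"of non-paracompact subspace of $\omega_1^2\times(\omega_1\cdot\omega+1)$? The answer is no.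

\begin{theorem}\label{thm:one}
Every paraLindel\"of subspace of $(\omega_1\cdot\omega_1)\times(\omega_1\cdot\omega+1)$ is paracompact.
\end{theorem}

The method gives more.

\begin{theorem}\label{thm:two}
For every ordinal $\rho$ and every $\sigma<\omega_1^2$, every paraLindel\"of subspace of $(\rho+1)\times(\sigma+1)$ is paracompact.
\end{theorem}

\begin{theorem}\label{thm:three}
Every paraLindel\"of subspace of $(\omega_1^2\cdot\omega)\times(\omega_1^2\cdot\omega)$ is paracompact.
\end{theorem}

So for subspaces of these products the two properties coincide, and ``countably paracompact'' can be dropped from the second known result. We do not claim that the ranges in Theorems~\ref{thm:two} and~\ref{thm:three} are optimal.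

\subsection*{Where the difficulty lies}
Let $X\subseteq\omega_1^2\times(\omega_1\omega+1)$ be paraLindel\"of. There are two natural ways to cut $X$ into clopen pieces (Figure~\ref{fig:cuts}).

\emph{Horizontal strips.} The part of $X$ at heights in $(\omega_1n,\omega_1(n+1)]$ (in $[0,\omega_1]$ if $n=0$) is clopen, and paracompact by (K). The strips cover everything except the top row $Y$ at height $\omega_1\omega$.

\emph{Vertical slabs.} Let $D\subseteq\omega_1^2$ be closed and cofinal. The part of $X$ between consecutive elements of $D$ is clopen, and it turns out to be paracompact. The slabs cover everything except possibly the part $Z$ of $X$ over $D$.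

If $D$ could be chosen with $Z=\emptyset$, the slabs would suffice. For each single height $v$ the set $\{\gamma<\omega_1:(\omega_1\gamma,v)\in X\}$ is nonstationary, so countably many heights can be avoided by one $D$. But there are $\omega_1$ heights: the points $(\omega_1\gamma,\gamma+1)$, $\gamma<\omega_1$, lie at different heights and form a discrete space, and yet some of them lie over $D$ for every closed cofinal $D\subseteq\omega_1^2$. A diagonal argument does achieve something weaker: $Z$ can be made disjoint from $Y$ and locally countable, in the sense that each point of $Z$ has a neighborhood containing only countably many points of $Z$. The core of the paper is a gluing lemma (Lemma~\ref{lem:glue}) which says that this is enough.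

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.1cm,y=1cm]
\draw (0,0) -- (6,0);
\draw (0,0) -- (0,3.8);
\draw[dotted] (6,0) -- (6,3.8);
\foreach \y in {1,2,3} \draw (0,\y) -- (6,\y);
\foreach \x in {1.2,2.4,3.6,4.8} \draw[gray] (\x,0) -- (\x,3.8);
\foreach \n in {0,1,2} \draw[dashed] (0,\n) -- (6,\n+1);
\foreach \x in {1.2,2.4,3.6,4.8}
  \foreach \n in {0,1,2}
    \draw[line width=2pt] (\x,{\n+\x/6+0.04}) -- (\x,{\n+0.96});
\draw[line width=1.5pt] (0,3.8) -- (6,3.8);
\node at (3,3.45) {$\vdots$};
\node[right] at (6,3.8) {$Y$ (height $\omega_1\omega$)};
\node[left] at (0,1) {$\omega_1$};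
\node[left] at (0,2) {$\omega_1\cdot 2$};
\node[left] at (0,3) {$\omega_1\cdot 3$};
\node[below] at (6,0) {$\omega_1^2$};
\node[below] at (3,0) {vertical lines: columns over $D$};
\end{tikzpicture}
\caption{Two ways to cut a subspace of $\omega_1^2\times(\omega_1\omega+1)$. The horizontal strips miss the top row $Y$; the vertical slabs may miss points over $D$. After the choice of $D$, the points over $D$ lie on the thick segments (without end points): every point over a column $\omega_1\gamma\in D$ has height $\omega_1n+\beta$ for some $n<\omega$ and $\beta<\omega_1$ with $\beta$ above the dashed diagonal $\beta=\gamma$.}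
\label{fig:cuts}
\end{figure}

Section~\ref{sec:prelim} collects elementary tools. Section~\ref{sec:model} treats stationary sets and works out the main idea on a concrete family of spaces. Sections~\ref{sec:clopen} and~\ref{sec:glue} prove the gluing lemma, and the three theorems are proved in Sections~\ref{sec:one}, \ref{sec:two} and~\ref{sec:three}. The only input from outside, besides textbook facts, is (K).

\section{Preliminaries}\label{sec:prelim}

\subsection*{Ordinals}
Intervals $[0,\beta]$ and $(\alpha,\beta]$ of an ordinal are clopen. Hence a subspace of a product of two ordinals has a base of clopen sets (traces of boxes). Every ordinal $v$ is uniquely $v=\omega_1\eta+\beta$ with $\beta<\omega_1$, and $v<\omega_1\tau$ if and only if $\eta<\tau$. The interval $(\alpha,\alpha+\lambda]$ is homeomorphic to $[1,\lambda]$ via $\xi\mapsto\alpha+\xi$, and for infinite $\lambda$ the interval $[1,\lambda]$ has order type $\lambda+1$. So $(\alpha,\alpha+\lambda]\cong\lambda+1$ for infinite $\lambda$.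

For $X$ contained in a product of two ordinals put
\[
X_{\le\alpha}=\{(u,v)\in X:u\le\alpha\},\qquad X^{\le\beta}=\{(u,v)\in X:v\le\beta\}.
\]
Both sets are clopen in $X$.

Let $\kappa$ be a regular uncountable cardinal. A \emph{club} in $\kappa$ is a closed unbounded subset, and a set is \emph{stationary} if it meets every club. The intersection of fewer than $\kappa$ clubs is a club, so a union of fewer than $\kappa$ nonstationary sets is nonstationary. The limit ordinals below $\kappa$ form a club. The \emph{pressing-down lemma} says that a function $g$ on a stationary set $S\subseteq\kappa$ with $g(\alpha)<\alpha$ for all $\alpha\in S$ is constant on a stationary subset of $S$.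

Let $\rho$ be a limit ordinal with $\mathrm{cf}\,\rho=\kappa>\omega$. A \emph{normal map} $c:\kappa\to\rho$ is a strictly increasing map $\zeta\mapsto c_\zeta$ with cofinal range and $c_\zeta=\sup_{\xi<\zeta}c_\xi$ for limit $\zeta$; such maps exist. The range of $c$ is closed in $\rho$: given $x\in\rho$ outside the range, let $\zeta$ be least with $c_\zeta>x$; then $\zeta$ is not a limit, and the neighborhood $(c_{\zeta-1},x]$ of $x$ (or $[0,x]$ if $\zeta=0$) misses the range. A normal map is continuous, and it is open onto its range since it maps $(\xi,\zeta]$ onto the trace of $(c_\xi,c_\zeta]$ and $[0,\zeta]$ onto the trace of $[0,c_\zeta]$. So it is a closed embedding, and it maps clubs of $\kappa$ to closed cofinal subsets of $\rho$. For example, $\gamma\mapsto\omega_1\gamma$ is a normal map $\omega_1\to\omega_1^2$.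

Let $D\subseteq\rho$ be closed and cofinal. The \emph{$D$-intervals} are $[0,\min D]$ and $(d,d^+]$ for $d\in D$, where $d^+$ is the next element of $D$. They are pairwise disjoint, clopen and bounded in $\rho$. They cover $\rho\setminus D$: if $x\in\rho\setminus D$ and $x>\min D$, then $d=\sup(D\cap x)$ belongs to $D$, so $d<x<d^+$.

\subsection*{Paracompact pieces}
We use the following facts.
\begin{itemize}
\item[(F1)] Closed subspaces of paracompact spaces are paracompact, and closed subspaces of paraLindel\"of spaces are paraLindel\"of.
\item[(F2)] If $X$ is partitioned into open sets, then each member is clopen, its complement being the union of the others. If each member is paracompact, so is $X$.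
\item[(F3)] If $X$ is covered by countably many clopen paracompact sets $A_0,A_1,\dots$, then $X$ is paracompact: apply (F2) to the sets $A_n\setminus\bigcup_{m<n}A_m$.
\end{itemize}

\begin{lemma}[Corner lemma]\label{lem:corner}
Let $\rho,\sigma$ be limit ordinals and $X\subseteq(\rho+1)\times(\sigma+1)$. Suppose that $X_{\le\alpha}$ is paracompact for all $\alpha<\rho$ and $X^{\le\beta}$ is paracompact for all $\beta<\sigma$. If $(\rho,\sigma)\in X$, or if $\mathrm{cf}\,\rho=\mathrm{cf}\,\sigma=\omega$, then $X$ is paracompact.
\end{lemma}

\begin{proof}
Put $p=(\rho,\sigma)$. First let $p\in X$, and let an open cover of $X$ be given. A member containing $p$ contains $N=X\cap\bigl((\alpha,\rho]\times(\beta,\sigma]\bigr)$ for some $\alpha<\rho$, $\beta<\sigma$. The set $N$ is clopen, and its complement $X_{\le\alpha}\cup X^{\le\beta}$ is clopen and paracompact by (F3). A locally finite open refinement on $X\setminus N$, together with $N$, is a locally finite open refinement of the given cover.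

Now let $p\notin X$, and let $\rho_i\uparrow\rho$, $\sigma_i\uparrow\sigma$ for $i<\omega$. The clopen paracompact sets $X_{\le\rho_i}$ and $X^{\le\sigma_i}$ cover $X$, since $p$ is the only point of $(\rho+1)\times(\sigma+1)$ whose first coordinate exceeds all $\rho_i$ and whose second coordinate exceeds all $\sigma_i$. Apply (F3).
\end{proof}

\section{Stationary sets and a model}\label{sec:model}

\begin{lemma}\label{lem:stat}
Let $\kappa$ be a regular uncountable cardinal, $T$ a space, $h:\kappa\to T$ a closed embedding, and $X\subseteq T$ paraLindel\"of. Then $h^{-1}(X)$ is nonstationary.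
\end{lemma}

\begin{proof}
The set $S=h^{-1}(X)$ is homeomorphic to the closed subspace $h(\kappa)\cap X$ of $X$, so it is paraLindel\"of. Suppose that $S$ is stationary, and let $\mathcal V$ be a locally countable open refinement of $\{S\cap[0,\alpha]:\alpha\in S\}$. All members of $\mathcal V$ are bounded in $\kappa$. For each limit $\alpha\in S$ pick $V_\alpha\in\mathcal V$ with $\alpha\in V_\alpha$, and $g(\alpha)<\alpha$ with $S\cap(g(\alpha),\alpha]\subseteq V_\alpha$. By pressing down, $g$ has a constant value $\bar g$ on a stationary set $S'$ of limit ordinals in $S$. Fix $s\in S$ with $s>\bar g$. Then $s\in V_\alpha$ for all $\alpha\in S'$ with $\alpha\ge s$. Each $V\in\mathcal V$ equals $V_\alpha$ only for a bounded set of $\alpha$, because $\alpha\in V_\alpha$; so by regularity of $\kappa$ there are $\kappa$ many different sets $V_\alpha$ with $\alpha\in S'$, $\alpha\ge s$. They all contain $s$, which contradicts local countability at $s$.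
\end{proof}

\begin{corollary}\label{cor:curve}
Let $\rho$ be a limit ordinal with $\mathrm{cf}\,\rho=\kappa>\omega$, let $c:\kappa\to\rho$ be a normal map, $\nu$ an ordinal, and $k:\kappa\to\nu$ continuous. If $X\subseteq\rho\times\nu$ is paraLindel\"of, then $\{\zeta<\kappa:(c_\zeta,k(\zeta))\in X\}$ is nonstationary.
\end{corollary}

\begin{proof}
The map $h(\zeta)=(c_\zeta,k(\zeta))$ is a closed embedding into $\rho\times\nu$: its image is the graph of the continuous function $k\circ c^{-1}$ on the closed set $c(\kappa)$, and its inverse is the first projection followed by $c^{-1}$. Apply Lemma~\ref{lem:stat}.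
\end{proof}

We use this with $k$ constant, with $k(\zeta)=\omega_1\eta+\zeta$, and with $k(\gamma)=\omega_1\gamma$; here $\kappa=\omega_1$ in the last two cases.

\subsection*{The model spaces}
We now show the main idea in concrete subspaces of $\omega_1^2\times(\omega_1\omega+1)$ that no choice of slabs covers. For $\delta<\gamma<\omega_1$ with $\gamma$ a limit, and $n<\omega$, let
\[
z_{\gamma,n}=(\omega_1\gamma,\ \omega_1n+\gamma+1),\qquad
y_\delta=(\omega_1\delta+1,\ \omega_1\omega),\qquad
i_{\delta,\gamma,n}=(\omega_1\delta+1,\ \omega_1n+\gamma+1).
\]
For a set $E$ of such triples $(\delta,\gamma,n)$, let $X_E=Z\cup Y\cup I$, where $Z$ consists of all $z_{\gamma,n}$, $Y$ of all $y_\delta$, $\delta<\omega_1$, and $I$ of the $i_{\delta,\gamma,n}$ with $(\delta,\gamma,n)\in E$. Every closed cofinal $D\subseteq\omega_1^2$ contains some $\omega_1\gamma$ with $\gamma$ a limit, so there are always points of $Z$ over $D$. Points of $I$ have two successor coordinates, so they are isolated. A successor coordinate can be held fixed, so the following clopen sets are neighborhood bases at the other points: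
\[
\{z_{\gamma,n}\}\cup\{i_{\delta,\gamma,n}\in I:\alpha<\delta<\gamma\}\quad(\alpha<\gamma),
\qquad
\{y_\delta\}\cup\{i_{\delta,\gamma,n}\in I:n\ge m\}\quad(m<\omega);
\]
they are the traces of $(\omega_1(\alpha+1),\omega_1\gamma]\times\{\omega_1n+\gamma+1\}$ and $\{\omega_1\delta+1\}\times(\omega_1m,\omega_1\omega]$. Each of them contains exactly one point of $Z\cup Y$, and so it is paracompact: in any space with at most one nonisolated point, an open cover is refined by one member containing that point together with the singletons of the points outside this member, and this refinement is a partition into open sets.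

\begin{proposition}\label{prop:model}
If $X_E$ is paraLindel\"of, then it is paracompact.
\end{proposition}

\begin{proof}
The sets $\{p\}\cup I$, $p\in Z\cup Y$, are open and cover $X_E$. Let $\mathcal V$ be a locally countable open refinement. For $p\in Z\cup Y$ choose $V_p\in\mathcal V$ with $p\in V_p$; the sets $V_p$ are distinct, because $V_p$ contains no point of $Z\cup Y$ other than $p$. Choose a basic clopen neighborhood $N(p)\subseteq V_p$ of $p$ that meets only countably many members of $\mathcal V$.

Join distinct $p,q\in Z\cup Y$ by an edge if $N(p)\cap N(q)\ne\emptyset$. Then $V_q$ meets $N(p)$, so $p$ has at most countably many neighbors in this graph, and every connected component $K$ is countable. The sets $O_K=\bigcup_{p\in K}N(p)$ are open and pairwise disjoint, and they cover $Z\cup Y$. Together with the singletons of the remaining points, which are isolated, they partition $X_E$ into open sets. Each $O_K$ is covered by countably many clopen paracompact sets $N(p)$. By (F3) and (F2), $X_E$ is paracompact.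
\end{proof}

\begin{remark}\label{rem:full}
Let $E$ consist of \emph{all} triples. Then $X=X_E$ is not paraLindel\"of, although all its strips and all $X_{\le\omega_1\gamma}$, $\gamma<\omega_1$, are paracompact. So paracompactness of the pieces does not suffice, and the paraLindel\"of property has to be used across $Z$ and $Y$.

To see that $X$ is not paraLindel\"of, suppose that $\mathcal V$ is a locally countable open refinement of $\{\{p\}\cup I:p\in Z\cup Y\}$. Choose $V_{\gamma,n}\in\mathcal V$ containing $z_{\gamma,n}$; these are distinct. There is $\alpha(\gamma,n)<\gamma$ with $i_{\delta,\gamma,n}\in V_{\gamma,n}$ whenever $\alpha(\gamma,n)<\delta<\gamma$. By pressing down, for each $n$ there is a stationary $S_n\subseteq\omega_1$ on which $\alpha(\cdot,n)$ has a constant value $\alpha_n$. Take $\delta<\omega_1$ above all $\alpha_n$. Every neighborhood of $y_\delta$ contains, for some $n$, all $i_{\delta,\gamma,n}$ with $\gamma>\delta$ a limit, so it meets the uncountably many sets $V_{\gamma,n}$ with $\gamma\in S_n$, $\gamma>\delta$, a contradiction.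

The strip at heights in $(\omega_1n,\omega_1(n+1)]$ (in $[0,\omega_1]$ if $n=0$) is partitioned into the open sets $\{z_{\gamma,n}\}\cup\{i_{\delta,\gamma,n}:\delta<\gamma\}$, $\gamma<\omega_1$ a limit. Each has only one nonisolated point, so it is paracompact, and so is the strip. The space $X_{\le\omega_1\gamma}$ contains only countably many points of $Z\cup Y$. Intersect basic neighborhoods of these points with $X_{\le\omega_1\gamma}$. The union of these countably many clopen sets is clopen, because all other points are isolated, and it is paracompact by (F3). So $X_{\le\omega_1\gamma}$ is paracompact by (F2).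
\end{remark}

In a general $X$, two things are missing. The sets $Z$ and $Y$ are not discrete, so members of $\mathcal V$ may contain many of their points. And the points outside $Z\cup Y$ are not isolated, so $\bigcup_KO_K$ need not be closed. For $Z$ the first defect is repaired by local countability; for $Y$ we use disjoint open pieces in place of points. The second defect is repaired by shrinking $\bigcup_KO_K$ to a clopen set. The last two repairs need clopen partitions, which the next section provides.

\section{Clopen partitions}\label{sec:clopen}

The idea of the next proof is to use that ordinals are well ordered: if the assertion failed locally at some point, then a suitably minimal such point would have a clopen neighborhood containing no other such point.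

\begin{lemma}\label{lem:clopen}
Let $X$ be a paracompact subspace of a product of two ordinals. Then every open cover of $X$ has a refinement that partitions $X$ into open sets. Consequently, if $F\subseteq U\subseteq X$ with $F$ closed and $U$ open, there is a clopen $H$ with $F\subseteq H\subseteq U$.
\end{lemma}

\begin{proof}
For the consequence, partition $X$ into open sets refining $\{U,X\setminus F\}$ and let $H$ be the union of the members meeting $F$. These members lie in $U$, and $H$ is clopen.

Call a clopen $A\subseteq X$ \emph{good} if every open cover of $A$ has a refinement that partitions $A$ into open sets. A clopen subset $A'$ of a good set $A$ is good: given a cover of $A'$ by open subsets of $A'$, add $A\setminus A'$, refine to a partition of $A$, and keep the members meeting $A'$; they are contained in members of the given cover and hence in $A'$. Also, a clopen set partitioned into good sets is good.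

\emph{(i) If $A$ is clopen and every point of $A$ has a good clopen neighborhood, then $A$ is good.} Intersecting with $A$, we may take these neighborhoods inside $A$. As $A$ is paracompact, it has a locally finite open cover $\{G_i\}_{i\in I}$ with $G_i\subseteq M_i\subseteq A$ for good sets $M_i$. As paracompact spaces are normal, there are closed $F_i\subseteq G_i$ that still cover $A$. Applying the argument for the consequence to the good set $M_i$, we obtain clopen $H_i$ with $F_i\subseteq H_i\subseteq G_i$. Well-order $I$. The family $\{H_i\}$ is locally finite, so each $\bigcup_{j<i}H_j$ is clopen. The sets $H_i\setminus\bigcup_{j<i}H_j$ are clopen subsets of the $M_i$, hence good, and they partition $A$. So $A$ is good.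

\emph{(ii) Every point has a good clopen neighborhood.} Let $F$ be the set of points that have none, and suppose $F\ne\emptyset$. Let $u$ be the least first coordinate of a point of $F$, and $v$ the least ordinal with $p=(u,v)\in F$. The set $M=X\cap([0,u]\times[0,v])$ is clopen, and $M\cap F=\{p\}$ by the choice of $u$ and $v$. Given an open cover of $M$, choose a clopen $N\subseteq M$ with $p\in N$ that is contained in a member. No point of $M\setminus N$ belongs to $F$, so $M\setminus N$ is good by (i) and has a partition into open sets refining the cover; adding $N$, we obtain such a partition of $M$. Thus $M$ is a good neighborhood of $p$, a contradiction.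

By (ii) and (i), $X$ is good.
\end{proof}

\section{The gluing lemma}\label{sec:glue}

\begin{lemma}[Gluing lemma]\label{lem:glue}
Let $X$ be a paraLindel\"of subspace of a product of two ordinals, let $Z,Y\subseteq X$ be disjoint closed sets, and let $\mathcal Q$ and $\mathcal H$ be two families, each consisting of pairwise disjoint clopen paracompact subsets of $X$. Suppose that
\begin{itemize}
\item[(a)] $X\setminus Z\subseteq\bigcup\mathcal Q$;
\item[(b)] $X\setminus Y\subseteq\bigcup\mathcal H$;
\item[(c)] each $z\in Z$ has an open neighborhood $N_0(z)$ in $X$ with $N_0(z)\cap Z$ countable;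
\item[(d)] for all countable $Z_0\subseteq Z$ and $\mathcal Q_0\subseteq\mathcal Q$, the set $\bigcup_{z\in Z_0}N_0(z)\cup\bigcup\mathcal Q_0$ is contained in a closed paracompact subset of $X$.
\end{itemize}
Then $X$ is paracompact.
\end{lemma}

In the applications $\mathcal Q$ consists of the slabs and $\mathcal H$ of the strips. Since $Z\cap Y=\emptyset$, the slabs cover $Y$ and the strips cover $Z$; this is how each family helps out where the other fails. The paraLindel\"of hypothesis cannot be dropped: in the full model space of Remark~\ref{rem:full}, take the strips and the slabs given by the $D$-intervals for $D=\{\omega_1\gamma:\gamma<\omega_1\text{ a limit}\}$. Then (a)--(d) hold, with basic neighborhoods $N_0(z)$, which meet $Z$ only in $z$; countable unions as in (d) lie in some $X_{\le\omega_1\gamma}$.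

\begin{proof}
As in the model, we need open sets around the points of $Z$ and pieces covering $Y$, such that each meets only countably many others. The order of the choices matters: first a cover $\mathcal V$ controlling $Z$, then pieces $J$ covering $Y$ that are small with respect to $\mathcal V$, then a cover $\mathcal W$ that makes these pieces locally countable.

\emph{Step 1: controlling $Z$.} Let $\mathcal V$ be a locally countable open refinement of $\{N_0(z):z\in Z\}\cup\{X\setminus Z\}$. By (c), $V\cap Z$ is countable for every $V\in\mathcal V$. For $x\in X$ let $B(x)$ be an open neighborhood of $x$ that meets only countably many members of $\mathcal V$.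

\emph{Step 2: disjoint pieces covering $Y$.} Let $Q\in\mathcal Q$. By Lemma~\ref{lem:clopen}, $Q$ has a partition $\mathcal D_Q$ into open sets refining $\{Q\cap B(x):x\in Y\cap Q\}\cup\{Q\setminus Y\}$. Let $\mathcal J$ be the collection of all $J\in\bigcup_{Q\in\mathcal Q}\mathcal D_Q$ with $J\cap Y\ne\emptyset$. Its members are open and pairwise disjoint, and they cover $Y$, because $Y\subseteq X\setminus Z\subseteq\bigcup\mathcal Q$. Each $J\in\mathcal J$ lies in a single $Q_J\in\mathcal Q$, and it lies in some $B(x)$, so it meets only countably many members of $\mathcal V$.

\emph{Step 3: making the pieces locally countable.} The family $\mathcal J$ need not be locally countable at points of $Z$. Let $\mathcal W$ be a locally countable open refinement of $\mathcal J\cup\{X\setminus Y\}$, and put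
\[
W_J=\bigcup\{W\in\mathcal W:W\subseteq J,\ W\cap Y\ne\emptyset\}\qquad(J\in\mathcal J).
\]
Each $W\in\mathcal W$ that meets $Y$ lies in exactly one $J$. So the $W_J$ are pairwise disjoint open sets with $W_J\subseteq J$, they cover $Y$, and $\{W_J:J\in\mathcal J\}$ is locally countable.

\emph{Step 4: the graph.} For $z\in Z$ choose $V_z\in\mathcal V$ with $z\in V_z$, and an open $N(z)$ with
\[
z\in N(z)\subseteq V_z\cap B(z)\cap N_0(z)
\]
that meets only countably many of the sets $W_J$. On the disjoint union of $Z$ and $\mathcal J$ define a graph: join $z\ne z'$ if $N(z)\cap N(z')\ne\emptyset$, and join $z$ and $J$ if $N(z)\cap W_J\ne\emptyset$. (Two different $J$'s need no edge since $W_J\cap W_{J'}=\emptyset$.)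

Every vertex has countably many neighbors. If $z'$ is a neighbor of $z$, then $V_{z'}$ meets $N(z)\subseteq B(z)$; if $z'$ is a neighbor of $J$, then $V_{z'}$ meets $W_J\subseteq J$. In both cases $V_{z'}$ is one of countably many members of $\mathcal V$, and $z'$ belongs to the countable set $V_{z'}\cap Z$. Finally, $z$ has only countably many neighbors $J$ by the choice of $N(z)$. Hence all components are countable.

\emph{Step 5: the sets $O_K$.} For a component $K$ put
\[
O_K=\bigcup_{z\in K\cap Z}N(z)\ \cup\bigcup_{J\in K\cap\mathcal J}W_J.
\]
The $O_K$ are open, and they are pairwise disjoint by the definition of the edges and the disjointness of the $W_J$. Each $O_K$ is contained in a closed paracompact subset of $X$: since $N(z)\subseteq N_0(z)$, $W_J\subseteq Q_J$ and $K$ is countable, (d) applies. The set $O=\bigcup_KO_K$ contains $Z\cup Y$.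

\emph{Step 6: a clopen set $O^*$ with $Z\cup Y\subseteq O^*\subseteq O$.} By Lemma~\ref{lem:clopen}, for each $H\in\mathcal H$ there is a clopen $A_H$ with $Z\cap H\subseteq A_H\subseteq O\cap H$, and for each $Q\in\mathcal Q$ there is a clopen $B_Q$ with $Y\cap Q\subseteq B_Q\subseteq O\cap Q$. Let $O^*=\bigcup_{H}A_H\cup\bigcup_{Q}B_Q$. This is open and contained in $O$. It contains $Z$ and $Y$, because $Z\subseteq X\setminus Y\subseteq\bigcup\mathcal H$ and $Y\subseteq X\setminus Z\subseteq\bigcup\mathcal Q$. It is closed: let $x\notin O^*$. Then $x\notin Z\cup Y$, so $x\in H\cap Q$ for some $H\in\mathcal H$ and $Q\in\mathcal Q$. By disjointness within each family, no $A_{H'}$ with $H'\ne H$ and no $B_{Q'}$ with $Q'\ne Q$ meets $H\cap Q$. So $(H\cap Q)\setminus(A_H\cup B_Q)$ is a neighborhood of $x$ missing $O^*$.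

\emph{Step 7: conclusion.} The sets $O_K\cap O^*$, together with the sets $(H\cap Q)\setminus O^*$ for $H\in\mathcal H$, $Q\in\mathcal Q$, are open and pairwise disjoint. They cover $X$, because $O^*\subseteq O$ and every point outside $O^*\supseteq Z\cup Y$ lies in some $H\cap Q$. So they form a partition of $X$ into clopen sets. Each $O_K\cap O^*$ is a closed subset of a closed paracompact set, and each $(H\cap Q)\setminus O^*$ is a closed subset of $H$. By (F1) and (F2), $X$ is paracompact.
\end{proof}

\section{Proof of Theorem~\ref{thm:one}}\label{sec:one}

The following proposition contains the diagonal argument announced in the introduction. For Theorem~\ref{thm:one} we need it with $\rho=\omega_1^2$ and $\tau=\omega$; the general form costs nothing and is used for Theorem~\ref{thm:two}.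

\begin{proposition}\label{prop:strip}
Let $\tau<\omega_1$ be a limit ordinal, $\rho$ a limit ordinal with $\mathrm{cf}\,\rho=\omega_1$, and $X\subseteq\rho\times(\omega_1\tau+1)$ paraLindel\"of. Suppose that $X_{\le\alpha}$ is paracompact for all $\alpha<\rho$, and $X^{\le\beta}$ is paracompact for all $\beta<\omega_1\tau$. Then $X$ is paracompact.
\end{proposition}

\begin{proof}
Let $c:\omega_1\to\rho$ be a normal map.

\emph{The diagonal club.} We claim that there is a club $C\subseteq\omega_1$ such that, whenever $\zeta\in C$ and $(c_\zeta,v)\in X$,
\begin{equation}\label{eq:diag}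
v=\omega_1\eta+\beta\quad\text{with }\eta<\tau\text{ and }\zeta<\beta<\omega_1 .
\end{equation}
By Corollary~\ref{cor:curve} with constant $k$, for each $v\le\omega_1\tau$ the set $E_v=\{\zeta:(c_\zeta,v)\in X\}$ is nonstationary. By the same corollary with $k(\zeta)=\omega_1\eta+\zeta$, for each $\eta<\tau$ the set $\{\zeta:(c_\zeta,\omega_1\eta+\zeta)\in X\}$ is nonstationary. Finally, for each $\eta<\tau$ the set of $\zeta$ for which $(c_\zeta,\omega_1\eta+\beta)\in X$ for some $\beta<\zeta$ is nonstationary: otherwise choose such $\beta(\zeta)<\zeta$; by pressing down, $\beta(\zeta)$ has a constant value $\beta$ on a stationary set, so $E_{\omega_1\eta+\beta}$ is stationary, a contradiction. As $\tau$ is countable, there is a club $C$ disjoint from $E_{\omega_1\tau}$ and from the sets of the last two kinds for all $\eta<\tau$. If $\zeta\in C$ and $(c_\zeta,v)\in X$, then $v<\omega_1\tau$, so $v=\omega_1\eta+\beta$ with $\eta<\tau$ and $\beta<\omega_1$, and neither $\beta=\zeta$ nor $\beta<\zeta$ is possible.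

\emph{The data for the gluing lemma.} Let $D=\{c_\zeta:\zeta\in C\}$, a closed cofinal subset of $\rho$, and
\[
Z=X\cap\bigl(D\times(\omega_1\tau+1)\bigr),\qquad Y=X\cap\bigl(\rho\times\{\omega_1\tau\}\bigr).
\]
Both are closed in $X$, and $Z\cap Y=\emptyset$ by \eqref{eq:diag}. Let $\mathcal Q$ consist of the slabs $X\cap(I\times(\omega_1\tau+1))$, $I$ a $D$-interval. They are pairwise disjoint and clopen, each lies in some $X_{\le\alpha}$ with $\alpha<\rho$ and so is paracompact, and they cover $X\setminus Z$. Fix $0<\tau_1<\tau_2<\cdots$ with supremum $\tau$, and let $\mathcal H$ consist of the strips $X^{\le\omega_1\tau_1}$ and $X^{\le\omega_1\tau_{n+1}}\setminus X^{\le\omega_1\tau_n}$, $n\ge1$. They are pairwise disjoint, clopen, paracompact, and cover $X\setminus Y$. So (a) and (b) hold.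

(c) For $z=(c_\zeta,\omega_1\eta+\beta)\in Z$, written as in \eqref{eq:diag}, let
\[
N_0(z)=X\cap\bigl([0,c_\zeta]\times(\omega_1\eta,\omega_1\eta+\beta]\bigr).
\]
This is an open neighborhood of $z$, as $\beta>\zeta\ge0$. A point of $Z\cap N_0(z)$ has the form $(c_{\zeta'},\omega_1\eta+\beta')$ with $\zeta'\in C$ and $0<\beta'\le\beta$. By \eqref{eq:diag}, $\zeta'<\beta'\le\beta<\omega_1$. So $Z\cap N_0(z)$ is countable.

(d) The first coordinates in each $N_0(z)$ and each slab are bounded in $\rho$. As $\mathrm{cf}\,\rho>\omega$, a countable union of such sets lies in some $X_{\le\alpha}$ with $\alpha<\rho$, which is clopen and paracompact.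

By Lemma~\ref{lem:glue}, $X$ is paracompact.
\end{proof}

The heights of the points of $Z$ bound their column indices, and this is what makes $Z$ locally countable. Column indices and heights in one strip both run through $\omega_1$, which is where $\mathrm{cf}\,\rho=\omega_1$ enters. Countability of $\tau$ allows us to treat all strips with one club.

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Let $X\subseteq\omega_1^2\times(\omega_1\omega+1)$ be paraLindel\"of. For $\beta<\omega_1\omega$ the clopen set $X^{\le\beta}$ lies in $\omega_1^2\times(\omega_1\omega)$, so it is paracompact by (K). By Proposition~\ref{prop:strip} with $\rho=\omega_1^2$ and $\tau=\omega$, it remains to show that $X_{\le\alpha}$ is paracompact for $\alpha<\omega_1^2$. By (F1) it suffices to consider $\alpha=\omega_1\gamma$, $\gamma<\omega_1$, and we use induction on $\gamma$.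

The space $X_{\le0}$ is homeomorphic to a subspace of an ordinal, and (K) applies. The set $X_{\le\omega_1(\gamma+1)}\setminus X_{\le\omega_1\gamma}$ is clopen in $X$, hence paraLindel\"of, and it embeds in $(\omega_1+1)\times(\omega_1\omega+1)$, since $(\omega_1\gamma,\omega_1\gamma+\omega_1]\cong\omega_1+1$. It is paracompact by (K) with coordinates interchanged. So if $X_{\le\omega_1\gamma}$ is paracompact, then so is $X_{\le\omega_1(\gamma+1)}$. Let $\gamma$ be a limit. Then $\mathrm{cf}(\omega_1\gamma)=\omega=\mathrm{cf}(\omega_1\omega)$, and Lemma~\ref{lem:corner} applies to $X_{\le\omega_1\gamma}\subseteq(\omega_1\gamma+1)\times(\omega_1\omega+1)$: its parts with first coordinates $\le\alpha<\omega_1\gamma$ are closed in some $X_{\le\omega_1\gamma'}$ with $\gamma'<\gamma$, and its parts with second coordinates $\le\beta<\omega_1\omega$ are closed in $X^{\le\beta}$.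
\end{proof}

\section{Proof of Theorem~\ref{thm:two}}\label{sec:two}

In Theorem~\ref{thm:two} the first factor has a last column $\{\rho\}\times(\sigma+1)$. Condition (d) of the gluing lemma rests on boundedness in $\rho$, so we first split the last column off. This is possible when the closed set $Y$ not covered by the strips does not meet the column: away from the column, $Y$ can be covered by a locally countable family of sets with first coordinates bounded below $\rho$, and if $\mathrm{cf}\,\rho>\omega$, such a family stays away from the column.

\begin{lemma}[Detaching a column]\label{lem:detach}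
Let $\rho$ be a limit ordinal with $\mathrm{cf}\,\rho>\omega$, let $\nu$ be an ordinal, $X\subseteq(\rho+1)\times\nu$ paraLindel\"of, and $R=X\cap(\{\rho\}\times\nu)$. Let $Y\subseteq X$ be closed with $Y\cap R=\emptyset$, and let $\mathcal H$ be a family of pairwise disjoint clopen paracompact subsets of $X$ with $X\setminus Y\subseteq\bigcup\mathcal H$. Then there is a clopen paracompact $G\subseteq X$ with $R\subseteq G\subseteq X\setminus Y$.
\end{lemma}

\begin{proof}
The sets $X_{\le\alpha}$, $\alpha<\rho$, together with $X\setminus Y$ form an open cover of $X$, since $R\subseteq X\setminus Y$. Let $\mathcal W$ be a locally countable open refinement, $\mathcal W'=\{W\in\mathcal W:W\cap Y\ne\emptyset\}$, and $M=\bigcup\mathcal W'$, an open set containing $Y$. Each $W\in\mathcal W'$ lies in $X_{\le\alpha_W}$ for some $\alpha_W<\rho$. A point $q\in R$ has a neighborhood meeting only countably many $W\in\mathcal W'$. The supremum of the corresponding $\alpha_W$ is below $\rho$, because $\mathrm{cf}\,\rho>\omega$. So $q$ has an open neighborhood $N(q)$ that misses $M$. Let $N=\bigcup_{q\in R}N(q)$.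

By Lemma~\ref{lem:clopen}, for each $H\in\mathcal H$ there is a clopen $G_H$ with $R\cap H\subseteq G_H\subseteq N\cap H$. Let $G=\bigcup_HG_H$. Then $R\subseteq G$, because $R\subseteq X\setminus Y\subseteq\bigcup\mathcal H$. The set $G$ is open and misses $M\supseteq Y$. It is closed: a point of $Y$ has the neighborhood $M$, which misses $G$, and a point $x\notin G\cup Y$ lies in some $H\in\mathcal H$ and has the neighborhood $H\setminus G_H$, which misses $G$ by disjointness of $\mathcal H$. As $G$ is partitioned into the clopen paracompact sets $G_H$, it is paracompact.
\end{proof}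

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Every $\sigma<\omega_1^2$ is at most $\omega_1\tau$ for some $\tau<\omega_1$. So it suffices to prove, by induction on $\tau<\omega_1$, the statement

\medskip
\noindent $T(\tau)$: \emph{for every $\rho$, every paraLindel\"of subspace of $(\rho+1)\times(\omega_1\tau+1)$ is paracompact.}
\medskip

$T(0)$ follows from (K). For $\tau=\tau'+1$ split the second factor into the clopen sets $[0,\omega_1\tau']$ and $(\omega_1\tau',\omega_1\tau]\cong\omega_1+1$, and use $T(\tau')$ and (K).

Let $\tau$ be a limit and $\sigma=\omega_1\tau$, so that $\mathrm{cf}\,\sigma=\omega$. We use induction on $\rho$. Let $X\subseteq(\rho+1)\times(\sigma+1)$ be paraLindel\"of. If $\beta<\sigma$, then $\beta\le\omega_1\tau'$ for some $\tau'<\tau$, so $X^{\le\beta}$ is paracompact by $T(\tau')$. If $\alpha<\rho$, then $X_{\le\alpha}$ is paracompact by the induction hypothesis on $\rho$. If $\rho$ is $0$ or a successor, the column $X\cap(\{\rho\}\times(\sigma+1))$ is clopen in $X$, and paracompact by (K), as it is homeomorphic to a subspace of an ordinal; the rest of $X$ is empty or equal to $X_{\le\rho-1}$. So $X$ is paracompact.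

Let $\rho$ be a limit. If $(\rho,\sigma)\in X$ or $\mathrm{cf}\,\rho=\omega$, then $X$ is paracompact by Lemma~\ref{lem:corner}. So let $(\rho,\sigma)\notin X$ and $\kappa=\mathrm{cf}\,\rho>\omega$. The set $Y=X\cap((\rho+1)\times\{\sigma\})$ is closed and misses the column $R=X\cap(\{\rho\}\times(\sigma+1))$. Choose $0<\tau_1<\tau_2<\cdots$ with supremum $\tau$. The strips $X^{\le\omega_1\tau_1}$ and $X^{\le\omega_1\tau_{n+1}}\setminus X^{\le\omega_1\tau_n}$, $n\ge1$, are pairwise disjoint, clopen, paracompact, and cover $X\setminus Y$. By Lemma~\ref{lem:detach} there is a clopen paracompact $G\supseteq R$. It remains to show that $X'=X\setminus G\subseteq\rho\times(\sigma+1)$ is paracompact. It is clopen in $X$, hence paraLindel\"of, and by (F1) all $X'_{\le\alpha}$ with $\alpha<\rho$ and all $X'^{\le\beta}$ with $\beta<\sigma$ are paracompact.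

If $\kappa=\omega_1$, apply Proposition~\ref{prop:strip}. If $\kappa>\omega_1$, then $D$ can be chosen so that no point of $X'$ lies over it, and slabs alone suffice. Indeed, let $c:\kappa\to\rho$ be a normal map. By Corollary~\ref{cor:curve}, the set $\{\zeta<\kappa:(c_\zeta,v)\in X'\}$ is nonstationary for each $v\le\sigma$. There are only $\omega_1<\kappa$ such $v$, so one club $C\subseteq\kappa$ misses all these sets. Let $D=\{c_\zeta:\zeta\in C\}$. No point of $X'$ lies over $D$, so $X'$ is partitioned by the clopen slabs $X'\cap(I\times(\sigma+1))$, $I$ a $D$-interval. Each lies in some $X'_{\le\alpha}$ with $\alpha<\rho$, so it is paracompact, and so is $X'$ by (F2).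
\end{proof}

\section{Proof of Theorem~\ref{thm:three}}\label{sec:three}

The ordinal $\omega_1^2\cdot\omega$ is partitioned into the clopen intervals $[0,\omega_1^2]$ and $(\omega_1^2n,\omega_1^2(n+1)]$, $n\ge1$, all homeomorphic to $\omega_1^2+1$. By (F2) it suffices to show that every paraLindel\"of $X\subseteq(\omega_1^2+1)^2$ is paracompact. Write $e_\gamma=\omega_1\gamma$.

Both coordinates now have cofinality $\omega_1$. There are $\omega_1$ strips of the form $(\omega_1\eta,\omega_1(\eta+1)]$, so one can no longer choose a club for each strip and intersect. The remedy is to separate the region below the diagonal from the region above it. At heights below $e_\gamma$, the points of the column over $e_\gamma$ are $(e_\gamma,\omega_1\eta+\beta)$ with $\eta<\gamma$, and $\eta$ can be pressed down, too. We first treat the interior.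

\begin{proposition}\label{prop:interior}
Every paraLindel\"of $X\subseteq\omega_1^2\times\omega_1^2$ is paracompact.
\end{proposition}

\begin{proof}
\emph{A club.} There is a club $C\subseteq\omega_1$ of limit ordinals such that for all $\gamma\in C$:
\begin{itemize}
\item[(1)] $(e_\gamma,e_\gamma)\notin X$;
\item[(2)] if $(e_\gamma,v)\in X$ and $v<e_\gamma$, then $v=\omega_1\eta+\beta$ with $\eta<\gamma<\beta<\omega_1$;
\item[(3)] if $(v,e_\gamma)\in X$ and $v<e_\gamma$, then $v=\omega_1\eta+\beta$ with $\eta<\gamma<\beta<\omega_1$.
\end{itemize}
For (1) use Corollary~\ref{cor:curve} with $c_\gamma=k(\gamma)=e_\gamma$. For (2), note that $v<e_\gamma$ means $v=\omega_1\eta+\beta$ with $\eta<\gamma$ and $\beta<\omega_1$. Suppose that for stationarily many $\gamma$ there were a point $(e_\gamma,\omega_1\eta(\gamma)+\beta(\gamma))\in X$ with $\eta(\gamma)<\gamma$ and $\beta(\gamma)\le\gamma$. By pressing down, $\eta(\gamma)$ has a constant value $\eta$ on a stationary set. On a stationary subset either $\beta(\gamma)=\gamma$ throughout, or $\beta(\gamma)<\gamma$ throughout; in the latter case, shrinking again, $\beta(\gamma)$ has a constant value $\beta$. These contradict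 Corollary~\ref{cor:curve} for $k(\gamma)=\omega_1\eta+\gamma$ and for the constant $k=\omega_1\eta+\beta$, respectively. Condition (3) is (2) with coordinates interchanged.

\emph{Splitting along the diagonal.} Let $D=\{e_\gamma:\gamma\in C\}$, let $(c_\zeta)_{\zeta<\omega_1}$ be its increasing enumeration, which is continuous as $D$ is closed, and for $w<\omega_1^2$ let $r(w)=\min\{\zeta:w\le c_\zeta\}$. Put
\begin{align*}
U_-&=\{(u,v):r(v)<r(u)\}=\bigcup_{\zeta<\omega_1}(c_\zeta,\omega_1^2)\times[0,c_\zeta],\\
U_+&=\{(u,v):r(u)<r(v)\}=\bigcup_{\zeta<\omega_1}[0,c_\zeta]\times(c_\zeta,\omega_1^2).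
\end{align*}
For the first equality: if $r(v)<r(u)$, take $\zeta=r(v)$; conversely $v\le c_\zeta<u$ gives $r(v)\le\zeta<r(u)$. The second is the same with $u$ and $v$ interchanged. So $U_-$ and $U_+$ are open and disjoint. Let $(u,v)\in X$ with $r(u)=r(v)=\zeta$. If $\zeta$ is $0$ or a successor, then $u$ and $v$ lie in one $D$-interval ($[0,c_0]$ or $(c_{\zeta-1},c_\zeta]$). If $\zeta$ is a limit, then $u,v\ge\sup_{\xi<\zeta}c_\xi=c_\zeta$, so $u=v=c_\zeta$, which (1) excludes. Conversely, $r$ is constant on each $D$-interval. Hence $X$ is partitioned into the open sets $X\cap U_-$, $X\cap U_+$ and $X\cap(I\times I)$, $I$ a $D$-interval. Each of them is clopen and so paraLindel\"of. The sets $X\cap(I\times I)$ lie in $[0,d]\times[0,d]$ for some $d<\omega_1^2$, so they are paracompact by Theorem~\ref{thm:two}. By symmetry of (1)--(3) it suffices to show that $X'=X\cap U_-$ is paracompact.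

\emph{Gluing below the diagonal.} Points $(u,v)\in U_-$ satisfy $v<u$. Let
\[
Z=X'\cap(D\times\omega_1^2),\qquad Y=X'\cap(\omega_1^2\times D),
\]
two closed subsets of $X'$. By (2), points of $Z$ have the form $(e_\gamma,\omega_1\eta+\beta)$ with $\gamma\in C$ and $\eta<\gamma<\beta<\omega_1$. Since $0<\beta<\omega_1$, the second coordinate is not a multiple $\omega_1\gamma'$ of $\omega_1$, so it is not in $D$, and $Z\cap Y=\emptyset$. Let
\[
\mathcal Q=\{X'\cap(I\times\omega_1^2)\},\qquad\mathcal H=\{X'\cap(\omega_1^2\times I)\},
\]
where $I$ ranges over the $D$-intervals. Both families consist of pairwise disjoint clopen sets, and they satisfy (a) and (b) of Lemma~\ref{lem:glue}. If $d=\max I$, then $X'\cap(I\times\omega_1^2)\subseteq[0,d]\times[0,d]$, because $v<u\le d$ there, and $X'\cap(\omega_1^2\times I)\subseteq\omega_1^2\times[0,d]$. So all members are paracompact by Theorem~\ref{thm:two}.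

(c) For $z=(e_\gamma,\omega_1\eta+\beta)\in Z$ let $N_0(z)=X'\cap([0,e_\gamma]\times(\omega_1\eta,\omega_1\eta+\beta])$. A point of $Z\cap N_0(z)$ is $(e_{\gamma'},\omega_1\eta+\beta')$ with $\gamma'\in C$ and $0<\beta'\le\beta$, and (2) gives $\gamma'<\beta'\le\beta<\omega_1$. So $Z\cap N_0(z)$ is countable.

(d) A countable union of sets $N_0(z)$ and members of $\mathcal Q$ has first coordinates bounded by some $d\in D$, so it lies in $X'_{\le d}\subseteq[0,d]\times[0,d]$. This set is clopen in $X'$ and paracompact by Theorem~\ref{thm:two}.

By Lemma~\ref{lem:glue}, $X'$ is paracompact.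
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Let $X\subseteq(\omega_1^2+1)^2$ be paraLindel\"of and $p=(\omega_1^2,\omega_1^2)$. If $p\in X$, then $X$ is paracompact by Lemma~\ref{lem:corner}, since by Theorem~\ref{thm:two}, in both orders of the coordinates, $X_{\le\alpha}$ and $X^{\le\alpha}$ are paracompact for all $\alpha<\omega_1^2$.

Let $p\notin X$. We detach the last column and then the last row, by means of the following claim: \emph{for every paraLindel\"of $A\subseteq(\omega_1^2+1)^2\setminus\{p\}$ there is a clopen paracompact $G\subseteq A$ that contains $R=A\cap(\{\omega_1^2\}\times(\omega_1^2+1))$.} The map $\gamma\mapsto(\omega_1^2,e_\gamma)$ is a closed embedding of $\omega_1$ into $(\omega_1^2+1)^2\setminus\{p\}$. By Lemma~\ref{lem:stat} there is a club $C\subseteq\omega_1$ such that $(\omega_1^2,e_\gamma)\notin A$ for all $\gamma\in C$. Let $D=\{e_\gamma:\gamma\in C\}$ and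
\[
Y=A\cap\bigl((\omega_1^2+1)\times(D\cup\{\omega_1^2\})\bigr).
\]
This set is closed in $A$, and it misses $R$ by the choice of $C$ and because $p\notin A$. The sets $A\cap((\omega_1^2+1)\times I)$, $I$ a $D$-interval, are pairwise disjoint and clopen. They are paracompact by Theorem~\ref{thm:two}, as each $I$ is contained in $[0,d]$ for some $d<\omega_1^2$, and they cover $A\setminus Y$. So Lemma~\ref{lem:detach} with $\rho=\omega_1^2$ and $\nu=\omega_1^2+1$ gives $G$.

Apply the claim to $A=X$. The clopen subspace $X\setminus G$ is paraLindel\"of and lies in $\omega_1^2\times(\omega_1^2+1)$. Applying the claim to $X\setminus G$ with coordinates interchanged, we obtain a clopen paracompact $G'\subseteq X\setminus G$ that contains all points of $X\setminus G$ with second coordinate $\omega_1^2$. The clopen subspace $X\setminus(G\cup G')$ is paraLindel\"of and lies in $\omega_1^2\times\omega_1^2$, so it is paracompact by Proposition~\ref{prop:interior}. Thus $X$ is partitioned into three clopen paracompact sets, and it is paracompact.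
\end{proof}

\begin{thebibliography}{1}
\bibitem{PL} \emph{Paralindel\"of Subspaces In Products Of Two Ordinals}, \texttt{http://www.jams.or.jp/scm/contents/Vol-4-10/4-91.pdf}.
\end{thebibliography}
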